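# Rational compacta do not form a coanalytic family

## 1. Intervals hung on the tree of finite sequences

Take the tree of finite sequences of natural numbers, topologize it so that every node is the limit of its children, and hang over each node an interval that lies in the interval of its parent and is at most half as long. The resulting compactum, with certain of its points glued together later, carries the whole talk. We first build it in general and see how it reacts to being cut.

All spaces are separable metrizable, and a *compactum* is a compact metrizable space. Let $\omega^{<\omega}$ be the set of finite sequences of natural numbers, called *nodes*, and $\omega^{\le\omega}=\omega^{<\omega}\cup\omega^\omega$. We write $\sigma\subset w$ when $\sigma$ is an initial segment of $w$ (equality allowed), $\sigma k$ for the child of $\sigma$ obtained by appending $k$, and $w|n$ for the initial segment of length $n$. Two nodes are *incomparable* if neither is an initial segment of the other. Put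
$$\|\sigma\|=\sum_{i<|\sigma|}(\sigma(i)+1),$$
so $\|\emptyset\|=0$, $\|\sigma k\|=\|\sigma\|+k+1$, and $\|\cdot\|$ does not decrease under extension.

**The space $Z$.** Let $Z=\omega^{\le\omega}$, where $w$ is identified with the set $\{\sigma\in\omega^{<\omega}:\sigma\subset w\}$, a point of $2^{\omega^{<\omega}}$. The sets that occur are exactly the chains that contain $\emptyset$ and are closed under initial segments. Each of these requirements concerns at most two coordinates at a time, so they define a closed set, and $Z$ is compact metrizable. The sets $Z_\sigma=\{w:\sigma\subset w\}$ are clopen. A basic neighborhood of a finite sequence $\sigma$ prescribes that finitely many nodes $\subset\sigma$ are, and finitely many nodes $\tau\not\subset\sigma$ are not, initial segments. Inside $Z_\sigma$, a $\tau$ incomparable with $\sigma$ is excluded automatically, and a $\tau$ properly extending $\sigma$ is excluded by removing $Z_{\sigma k}$ for the $k$ with $\sigma k\subset\tau$. So the sets $Z_\sigma\setminus\bigcup_{k<k_0}Z_{\sigma k}$ form a neighborhood base at $\sigma$; in particular $\sigma k\to\sigma$ as $k\to\infty$. The sets $Z_{w|n}$ form a base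 at an infinite $w$. For instance $\langle0\rangle,\langle1\rangle,\langle2\rangle,\dots$ converge to $\emptyset$, while $\langle0\rangle,\langle0,0\rangle,\langle0,0,0\rangle,\dots$ converge to the infinite sequence $000\dots$.

**Definition 1.** An *interval tree* assigns to every node $\sigma$ a nondegenerate closed interval $J_\sigma\subset[0,1]$ with $J_{\sigma k}\subset J_\sigma$ and $|J_{\sigma k}|\le\frac12|J_\sigma|$ for all $k$. For infinite $w$ let $J_w=\bigcap_nJ_{w|n}$, which is a single point. Put
$$\tilde X=\{(w,t)\in Z\times[0,1]:t\in J_w\},\qquad \tilde X_\sigma=\tilde X\cap(Z_\sigma\times[0,1]).$$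

So $\tilde X$ consists of countably many arcs $\{\sigma\}\times J_\sigma$ and of one point over each infinite sequence. The set $\tilde X_\sigma$ is clopen in $\tilde X$.

**Lemma 1.** $\tilde X$ is compact, and the points of $\tilde X$ over nodes are dense in $\tilde X$.

*Proof.* Let $(w_n,t_n)\in\tilde X$ converge to $(w,t)$ in $Z\times[0,1]$, and let $\tau\subset w$ be a node. Eventually $w_n\in Z_\tau$, so $t_n\in J_{w_n}\subset J_\tau$, and $t\in J_\tau$. As $\tau\subset w$ was arbitrary, $t\in J_w$. Thus $\tilde X$ is closed. If $w$ is infinite, any points $(w|n,t_n)$ with $t_n\in J_{w|n}$ converge to the point over $w$, because $|J_{w|n}|\to0$. $\square$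

Next, what a cut through $\tilde X$ looks like on the arcs.

**Definition 2.** Let $\tilde U,\tilde V$ be disjoint open subsets of $\tilde X$ such that $\tilde L=\tilde X\setminus(\tilde U\cup\tilde V)$ meets every arc $\{\tau\}\times J_\tau$ in a countable set. A node $\tau$ is *crossed* if $\{\tau\}\times J_\tau$ meets both $\tilde U$ and $\tilde V$. A point $y\in J_\tau$ is a *pivot* of $\tau$ if every neighborhood of $y$ in $J_\tau$ contains $t,t'$ with $(\tau,t)\in\tilde U$ and $(\tau,t')\in\tilde V$.

**Lemma 2.** (a) If $\tau$ is crossed, then $\tilde L$ meets $\{\tau\}\times J_\tau$, and $\tau$ has a pivot. (b) If $y$ is a pivot of $\tau$ and an interval $I\subset J_\tau$ is a neighborhood of $y$ in $J_\tau$, then for all but finitely many of the $k$ with $J_{\tau k}=I$ the node $\tau k$ is crossed.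

*Proof.* (a) The traces of $\tilde U,\tilde V$ on the arc are disjoint, open and nonempty, so by connectedness they do not cover it, and $\tilde L$ meets the arc. Since $\tilde L$ is countable there, the two traces together are dense, so their closures cover the arc; by connectedness the closures meet, and a common point is $(\tau,y)$ with $y$ a pivot. (b) Choose $u,v\in I$ with $(\tau,u)\in\tilde U$, $(\tau,v)\in\tilde V$. For the $k$ with $J_{\tau k}=I$ the points $(\tau k,u),(\tau k,v)$ lie in $\tilde X$, and as $k\to\infty$ they converge to $(\tau,u)$, $(\tau,v)$. As $\tilde U,\tilde V$ are open, $(\tau k,u)\in\tilde U$ and $(\tau k,v)\in\tilde V$ for all large such $k$. $\square$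

**Example 1.** Let $J_\emptyset=[0,1]$. We compare two interval trees.

(i) *Every interval is hung.* For each $\sigma$ let every closed nondegenerate interval $I\subset J_\sigma$ with rational endpoints and $|I|\le\frac12|J_\sigma|$ be $J_{\sigma k}$ for infinitely many $k$. Then no countable closed $\tilde L$ separates $(\emptyset,0)$ from $(\emptyset,1)$. Suppose $\tilde X\setminus\tilde L=\tilde U\sqcup\tilde V$ with these points in $\tilde U$, $\tilde V$, both open. The root $\emptyset$ is crossed. A crossed node has a pivot, the pivot lies in the relative interior of one of the hung intervals, and by Lemma 2(b) the node has infinitely many crossed children. So we can choose crossed nodes $\sigma_b$ ($b\in2^{<\omega}$) with $\sigma_{b0},\sigma_{b1}$ distinct children of $\sigma_b$. For $b\in2^\omega$ the compact sets $\tilde L\cap\tilde X_{\sigma_{b|n}}$ are nonempty and decreasing, so they have a common point; for $b\ne b'$ these points differ, since $\tilde X_{\sigma_{b|n}}\cap\tilde X_{\sigma_{b'|n}}=\emptyset$ for large $n$. So $\tilde L$ is uncountable.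

(ii) *Nothing is hung over the midpoint.* Use only the intervals $I$ that do not contain the midpoint of $J_\sigma$. Then the set $\{t=\frac12\}\subset\tilde X$ is the single point $(\emptyset,\frac12)$, because $\frac12\notin J_{\langle k\rangle}$ for all $k$, and it separates $(\emptyset,0)$ from $(\emptyset,1)$.

This is the purpose of the construction. Intervals hung everywhere except over some chosen *special points* force a cut with countable boundary to pivot at special points. What we hang over a special point decides what a cut there costs. By choosing it, we shall write a combinatorial condition into a compactum, in such a way that the condition holds iff all cuts can be made countable. That property has a name.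

## 2. Rational compacta, coanalytic families, and the two theorems

A space is *zero-dimensional* if it has a base of clopen sets; the empty space counts as zero-dimensional. We use three textbook facts about separable metrizable spaces: subspaces of zero-dimensional spaces are zero-dimensional; in a zero-dimensional space disjoint closed sets can be put into the two parts of a clopen partition; a space that is a countable union of closed zero-dimensional subsets is zero-dimensional (countable sum theorem).

**Definition 3.** A compactum $X$ is *rational* if there is a countable $E\subset X$ such that $X\setminus E$ is zero-dimensional. A closed set $L\subset X$ *separates* disjoint closed sets $A,B$ if $X\setminus L=U\sqcup V$ with $U\supset A$, $V\supset B$ open in $X$.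

**Lemma 3.** Let $X$ be a compactum. (a) If any two distinct points of $X$ are separated by a countable closed set, then $X$ is rational. (b) If $X$ is rational, then any two disjoint closed sets are separated by a countable closed set.

*Proof.* (a) Let $F$ be closed and $x\notin F$. For $x'\in F$ take disjoint open $U_{x'}\ni x$, $V_{x'}\ni x'$ such that $L_{x'}=X\setminus(U_{x'}\cup V_{x'})$ is countable. Then $\overline{U_{x'}}\cap V_{x'}=\emptyset$ and $\partial U_{x'}\subset L_{x'}$. Cover the compact set $F$ by finitely many $V_{x'}$ and intersect the corresponding $U_{x'}$. The intersection is an open neighborhood of $x$; its closure misses $F$, and its boundary lies in a finite union of sets $L_{x'}$. So the open sets with countable boundary form a base. Every base of a second countable space contains a countable base; let $(B_n)$ be a countable base with all $\partial B_n$ countable, and $E=\bigcup_n\partial B_n$. The sets $B_n\setminus E$ form a base of $X\setminus E$ and are clopen in $X\setminus E$.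

(b) Let $M=X\setminus E$ be zero-dimensional with $E$ countable, and let $A,B$ be disjoint closed sets. Choose open $V_A\supset A$, $V_B\supset B$ with disjoint closures, and a clopen partition $M=M_A\sqcup M_B$ with $M\cap\overline{V_A}\subset M_A$, $M\cap\overline{V_B}\subset M_B$. Then neither of $A\cup M_A$, $B\cup M_B$ meets the closure of the other: $A$ is disjoint from the closed set $B$; the open set $V_A\supset A$ misses $M_B$, so $A\cap\overline{M_B}=\emptyset$; $M_A$ misses $V_B\supset B$; and $M_A\cap\overline{M_B}=\emptyset$ because $M_A$ is open in $M$. The other half is symmetric. In a metrizable space two such sets lie in disjoint open sets $U,V$. Put $L=X\setminus(U\cup V)$. It misses $M$, so $L\subset E$ is countable. $\square$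

**Example 2.** The interval $[0,1]$ is rational: remove the rational numbers. The square $[0,1]^2$ is not. By Lemma 3(b) a countable closed $L$ would separate the left edge from the right edge; but each of the uncountably many horizontal segments is connected and so meets $L$. A closed subset of a rational compactum is rational (intersect $E$ with it).

Let $I^\infty$ be the Hilbert cube and $\mathcal K(I^\infty)$ the space of its nonempty compact subsets with the Vietoris topology, equivalently the Hausdorff metric. It is Polish, and its Borel sets are generated by the sets $\{K:K\cap O\ne\emptyset\}$ with $O\subset I^\infty$ open. Let $\mathbf R\subset\mathcal K(I^\infty)$ be the family of rational compacta in $I^\infty$.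

Recall that a subset of a Polish space $Y$ is *analytic* if it is the projection of a closed subset of $Y\times\omega^\omega$, and *coanalytic* if its complement is analytic. Both classes are closed under Borel preimages and under countable unions and intersections. A set that is both is Borel (Suslin). A *tree* on $\omega$ is a set $T\subset\omega^{<\omega}$ closed under initial segments; an *infinite branch* of $T$ is an $x\in\omega^\omega$ with $x|n\in T$ for all $n$, and $[T]$ is the set of these. Let $\mathrm{Tr}$ be the Polish space of trees with $\emptyset\in T$, a closed subset of $2^{\omega^{<\omega}}$. The textbook example is that the set of $T\in\mathrm{Tr}$ with an infinite branch is analytic and not Borel, hence not coanalytic. Finally, $\mathbf\Sigma^1_2$ sets are projections of coanalytic subsets of products $Y\times Y'$ of Polish spaces, $\mathbf\Pi^1_2$ sets are their complements, and $\mathbf\Delta^1_2=\mathbf\Sigma^1_2\cap\mathbf\Pi^1_2$.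

Is $\mathbf R$ coanalytic? This question, stated as open, comes from "On typical parametrizations of finite-dimensional compacta on the Cantor set" (https://www.impan.pl/shop/publication/transaction/download/product/89267). The answer is no.

**Theorem 1.** $\mathbf R$ is not a coanalytic subset of $\mathcal K(I^\infty)$. In fact there is a Borel map $T\mapsto X_T$ from $\mathrm{Tr}$ into $\mathcal K(I^\infty)$ such that $X_T$ is rational iff $T$ has an infinite branch.

The second sentence implies the first: if $\mathbf R$ were coanalytic, so would be its Borel preimage, the set of trees with an infinite branch.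

For a monotone $\Phi:P(\omega)\to P(\omega)$ let $\mathrm{lfp}(\Phi)$ be its least fixed point. It is the least $C$ with $\Phi(C)\subset C$, and it is built in transfinite stages: at each stage those $n$ enter that lie in $\Phi$ of the set of elements entered earlier.

**Theorem 2.** Let $\mathbf\Gamma$ be the class of sets $\{y\in Y:0\in\mathrm{lfp}(\Phi_y)\}$, where $Y$ is Polish, each $\Phi_y:P(\omega)\to P(\omega)$ is monotone, and $\{(y,C,n):n\in\Phi_y(C)\}\subset Y\times2^\omega\times\omega$ is analytic. Then $\mathbf R\in\mathbf\Gamma$, and every $\mathbf\Gamma$ set in a Polish space is a Borel preimage of $\mathbf R$. Consequently $\mathbf R$ is $\mathbf\Delta^1_2$, but is neither analytic nor coanalytic, nor even in the $\sigma$-algebra generated by analytic sets. The same holds for the family of rational continua.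

Sections 3–8 prove Theorem 1, and Sections 9–13 prove Theorem 2 with the same compacta.

## 3. Good and bad types: a rule with a function quantifier

Which conditions can be written into a compactum in the way that Example 1 suggests? The first thing to try is this. Give each node a *type* $a$, give each special point of a node of type $a$ a *kind* from a finite set $K(a)$, and over a special point of kind $\kappa$ hang new nodes whose types run through a set $Ex(\kappa)$. A cheap cut at that point should exist iff all types in $Ex(\kappa)$ admit cheap cuts. So the types with cheap cuts would form the least set $\mathcal G$ such that $a\in\mathcal G$ whenever $Ex(\kappa)\subset\mathcal G$ for some $\kappa\in K(a)$. This cannot prove Theorem 1. If the data depend on $y\in Y$ in a Borel way, the operator $\Psi_y(C)=\{a:\exists\kappa\in K_y(a)\ Ex_y(\kappa)\subset C\}$ is Borel in $(y,C)$, and $a_0\in\mathcal G_y$ iff $\forall C\,(\Psi_y(C)\subset C\Rightarrow a_0\in C)$, a coanalytic condition on $y$. So only coanalytic sets could be encoded. The rule has no existential quantifier over functions.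

Convergence supplies one. A neighborhood of a point over $\sigma$ contains points over *all but finitely many* of the nearby children, so a cut may treat finitely many children in any way it likes. If children at a special point are repeated along a copy of $\omega^{<\omega}$, a cut may neglect finitely many children at each node of that copy, that is, it may choose a function $f:\omega^{<\omega}\to\omega$. We now put this $f$ into the rule.

**Definition 4.** For $f:\omega^{<\omega}\to\omega$ let $[f]=\{s\in\omega^{<\omega}:s(i)\ge f(s|i)\text{ for all }i<|s|\}$.

The set $[f]$ contains $\emptyset$, is closed under initial segments, and for $s\in[f]$ we have $sm\in[f]$ iff $m\ge f(s)$. For example, if $f(s)=x(|s|)$ with $x\in\omega^\omega$, then $[f]$ is the set of $s$ with $s\ge x|\,|s|$ pointwise.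

**Definition 5.** A *system* consists of a countable set $M=\{b_j:j\ge1\}$ of *types* (repetitions in the enumeration allowed) with a *root type* $a_0\in M$, a countable set of *kinds*, for each $a\in M$ a finite nonempty set $K(a)$ of kinds, and sets $Ex(\kappa,s)\subset M$ for each kind $\kappa$ and each $s\in\omega^{<\omega}$. The set $\mathcal G\subset M$ of *good* types is the least set such that $a\in\mathcal G$ whenever
$$\exists\kappa\in K(a)\ \exists f:\omega^{<\omega}\to\omega\ \ \forall s\in[f]\quad Ex(\kappa,s)\subset\mathcal G.\tag{1}$$
The other types are *bad*.

The set $\mathcal G$ is built in transfinite stages, and the *rank* of a good type is the stage at which it enters. For each good $a$ we fix $\kappa^a\in K(a)$ and $f^a$ such that for all $s\in[f^a]$ the set $Ex(\kappa^a,s)$ consists of good types of smaller rank.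

**Example 3.** Let there be one type $*$ and one kind $\kappa$. If $Ex(\kappa,s)=\emptyset$ for all $s$, then $*$ is good. If $Ex(\kappa,s)=\{*\}$ exactly for $s=\langle0\rangle$, then $*$ is good: take $f(\emptyset)=1$ and $f=0$ elsewhere, so $\langle0\rangle\notin[f]$. If $Ex(\kappa,s)=\{*\}$ exactly for $|s|=1$, then $*$ is bad: every $[f]$ contains $\langle f(\emptyset)\rangle$, so $\emptyset$ is closed under (1) and $\mathcal G=\emptyset$.

**Lemma 4.** For $T\in\mathrm{Tr}$ let $T^*=\{s:\exists t\in T,\ |t|=|s|,\ t\le s\text{ pointwise}\}$. Consider the system with one type $*$, one kind $\kappa$, $K(*)=\{\kappa\}$, and $Ex(\kappa,s)=\emptyset$ if $s\in T^*$, $Ex(\kappa,s)=\{*\}$ if $s\notin T^*$. Then $*$ is good iff $T$ has an infinite branch.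

*Proof.* Let $x\in[T]$ and $f(s)=x(|s|)$. If $s\in[f]$ then $s\ge x|\,|s|\in T$ pointwise, so $s\in T^*$ and $Ex(\kappa,s)=\emptyset$. Hence $*$ is good. Conversely let $*$ be good. As it is the only type, it enters at the first stage, when nothing has entered before; so for some $f$ we have $Ex(\kappa,s)=\emptyset$ for all $s\in[f]$, that is, $[f]\subset T^*$. Define $z\in\omega^\omega$ by $z(i)=f(z|i)$. Then $z|k\in[f]\subset T^*$ for all $k$, so $\{t\in T:t\le z|\,|t|\text{ pointwise}\}$ is a finitely branching tree with elements of every length. By König's lemma it has an infinite branch, which is a branch of $T$. $\square$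

So the function quantifier is enough for trees, provided the rule can be realized by compacta:

**Proposition 1.** To each system one can associate a compactum $X\subset I^\infty$ such that (A) if all types are good, $X$ is rational; (B) if the root type is bad, $X$ is not rational.

Sections 4–7 construct $X$ and prove this.

## 4. Special points, labels, and three sorts of children

This section turns a system into an interval tree. *Free* nodes are those where a cut makes a new decision; *bound* nodes repeat, with a label $s\in\omega^{<\omega}$, the decision to cut at one special point.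

**Definition 6.** Each node $\sigma$ receives: a nondegenerate closed interval $J_\sigma\subset[0,1]$ with rational endpoints; a status, free or bound; a type $\theta_\sigma\in M$; a finite nonempty set $S_\sigma$ of rationals in $\operatorname{int}J_\sigma$, its *special points*; a kind $\kappa_\sigma(p)$ for each $p\in S_\sigma$; a label $\lambda_\sigma\in\omega^{<\omega}$; a rational $\rho_\sigma>0$. We put $I_\sigma(p)=[p-\rho_\sigma,p+\rho_\sigma]$ and maintain:

* (N1) $\rho_\sigma\le2^{-\|\sigma\|}$; the intervals $I_\sigma(p)$, $p\in S_\sigma$, are pairwise disjoint, contained in $\operatorname{int}J_\sigma$, and of length $\le\frac12|J_\sigma|$.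
* (N2) If $\sigma$ is free: $\lambda_\sigma=\emptyset$, $\kappa_\sigma(p)\in K(\theta_\sigma)$ for $p\in S_\sigma$, and for every $\kappa\in K(\theta_\sigma)$ and $y\in J_\sigma$ there is $p\in S_\sigma$ with $\kappa_\sigma(p)=\kappa$ and $|p-y|\le2^{-\|\sigma\|}$.
* (N3) If $\sigma$ is bound: $S_\sigma=\{p_\sigma\}$, where $p_\sigma$ is the center of $J_\sigma$.

For a free node, $S_\sigma,\kappa_\sigma,\rho_\sigma$ are obtained from $(J_\sigma,K(\theta_\sigma),\|\sigma\|)$ by a choice function fixed once and for all: choose pairwise disjoint finite sets of rationals in $\operatorname{int}J_\sigma$, one for each $\kappa\in K(\theta_\sigma)$, each coming within $2^{-\|\sigma\|}$ of every point of $J_\sigma$; let $S_\sigma$ be their union, let $\kappa_\sigma=\kappa$ on the set belonging to $\kappa$, and take $\rho_\sigma$ so small that (N1) holds. The root $\emptyset$ is free with $J_\emptyset=[0,1]$ and type $a_0$.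

*Children.* Fix a bijection $k\leftrightarrow(i,j,m)$ between $\omega$ and $\omega^3$. Let $S_\sigma=\{p_0<\dots<p_{q-1}\}$, and let $(I_{\sigma,l})_{l\in\omega}$ list all nondegenerate closed intervals with rational endpoints, of length $\le\frac12|J_\sigma|$, contained in $J_\sigma\setminus S_\sigma$; the list depends only on $J_\sigma,S_\sigma$. The child $\sigma k$ with $k\leftrightarrow(i,j,m)$ is as follows.

* If $i<q$ and $j=0$, it is the *bound child at* $p=p_i$: bound, $J_{\sigma k}=I_\sigma(p)$, $S_{\sigma k}=\{p\}$, $\theta_{\sigma k}=\theta_\sigma$, $\kappa_{\sigma k}(p)=\kappa_\sigma(p)$, $\lambda_{\sigma k}=\lambda_\sigma{}^\frown m$, $\rho_{\sigma k}=2^{-(k+1)}\rho_\sigma$.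
* If $i<q$, $j\ge1$ and $b_j\in Ex(\kappa_\sigma(p_i),\lambda_\sigma)$, it is an *exit child at* $p=p_i$: free, $J_{\sigma k}=I_\sigma(p)$, type $b_j$.
* If $i<q$ and $j\ge1$ otherwise, it is an *ordinary child*: free, $J_{\sigma k}=I_{\sigma,0}$, type $\theta_\sigma$.
* If $i\ge q$, it is an *ordinary child*: free, $J_{\sigma k}=I_{\sigma,i-q}$, type $\theta_\sigma$.

**Step: the requirements persist.** This check is needed for the recursion. For free children (N1) and (N2) come from the choice function. For a bound child, $\rho_{\sigma k}\le2^{-(k+1)}2^{-\|\sigma\|}=2^{-\|\sigma k\|}$. Moreover $I_{\sigma k}(p)$ has the same center $p$ as $J_{\sigma k}=I_\sigma(p)$, and its length $2\cdot2^{-(k+1)}\rho_\sigma\le\rho_\sigma$ is at most $\frac12|J_{\sigma k}|$. So (N1) and (N3) hold.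

**Step: what the children provide.** We collect the five properties used later.

* (C1) $J_{\sigma k}\subset J_\sigma$ and $|J_{\sigma k}|\le\frac12|J_\sigma|$.
* (C2) $J_{\sigma k}\cap S_\sigma=\emptyset$ for ordinary children. Every $y\in J_\sigma\setminus S_\sigma$ is in the interior, relative to $J_\sigma$, of an interval that equals $J_{\sigma k}$ for infinitely many ordinary children $\sigma k$.
* (C3) For $p\in S_\sigma$ and $m\in\omega$ there is exactly one bound child of $\sigma$ at $p$ with label $\lambda_\sigma{}^\frown m$; its interval is $I_\sigma(p)$.
* (C4) For $p\in S_\sigma$ and each $b\in Ex(\kappa_\sigma(p),\lambda_\sigma)$, infinitely many exit children of $\sigma$ at $p$ have type $b$; their interval is $I_\sigma(p)$.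
* (C5) If $p\ne p'$ are in $S_\sigma$, the interval of a bound or exit child at $p'$ does not contain $p$.

(C1) for bound and exit children is (N1). In (C2), $J_\sigma$ has rational endpoints and $S_\sigma$ is finite, so some $I_{\sigma,l}$ is a neighborhood of $y$ in $J_\sigma$, and it is used for all $k\leftrightarrow(q+l,j,m)$. In (C4), $m$ is arbitrary. (C5) holds because the $I_\sigma(p)$ are disjoint.

By (C1) we have an interval tree, and Section 1 gives the compactum $\tilde X$.

## 5. The clusters, and why they must be collapsed

We might hope that $\tilde X$ itself is the desired compactum. It is not, whatever the system.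

**Lemma 5.** $\tilde X$ is never rational.

*Proof.* Suppose it is. By Lemma 3(b) a countable closed $\tilde L$ separates $(\emptyset,0)$ from $(\emptyset,1)$, and Definition 2 applies. The root is crossed. Let $\tau$ be crossed, with pivot $y$. If $y\notin S_\tau$, then (C2) and Lemma 2(b) give infinitely many crossed ordinary children. If $y=p\in S_\tau$, then all bound children of $\tau$ at $p$ have the interval $I_\tau(p)$, a neighborhood of $p$, and by (C3) and Lemma 2(b) infinitely many of them are crossed. So every crossed node has infinitely many crossed children, and as in Example 1(i) $\tilde L$ is uncountable. $\square$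

The proof shows where the plan breaks. The copy of $\omega^{<\omega}$ formed by the bound nodes at $p$, which was to give the cut its function $f$, has uncountably many infinite branches, and a cut at $p$ has to contain a point over many of them. All these points have the same second coordinate $p$. The remedy is to identify them.

**Definition 7.** For $\sigma$ free and $p\in S_\sigma$ put $C_\emptyset=\sigma$, and let $C_{sm}$ be the bound child of $C_s$ at $p$ with label $sm$. We write $C_s=C_s^{\sigma,p}$ when needed. Let
$$P(\sigma,p)=\{w\in Z_\sigma:\text{every node }\tau\text{ with }\sigma\subset\tau\subset w\text{ is some }C_s^{\sigma,p}\},\qquad\hat P(\sigma,p)=P(\sigma,p)\times\{p\}.$$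
The sets $\hat P(\sigma,p)$ are called *clusters*.

By induction on $|s|$, $p\in S_{C_s}$, $\lambda_{C_s}=s$, $\kappa_{C_s}(p)=\kappa_\sigma(p)$ and $\theta_{C_s}=\theta_\sigma$. The node $C_s$ is bound for $s\ne\emptyset$, and $C_s\subset C_{s'}$ iff $s\subset s'$. A bound node has either a free parent or a bound parent with only one special point; so, going up to the longest free initial segment (the root is free), *every bound node is $C_s^{\sigma,p}$ with $s\ne\emptyset$ for a unique $(\sigma,p,s)$; here $\sigma$ is its longest free initial segment and $p$ its special point*. The set $P(\sigma,p)$ is closed in $Z$, its finite elements are exactly the $C_s$, and if $w\in P(\sigma,p)$ then $\sigma$ is the longest free initial segment of $w$. Since $p\in J_{C_s}$ for all $s$, $\hat P(\sigma,p)\subset\tilde X$. The clusters are pairwise disjoint: a point of $\hat P(\sigma,p)$ determines $p$ as its second coordinate and $\sigma$ as the longest free initial segment of its first.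

**Lemma 6.** Let $\sigma$ be free, $p\in S_\sigma$, $(w,p)\in\tilde X_\sigma$, $w\notin P(\sigma,p)$. Then the shortest node $\tau'$ with $\sigma\subset\tau'\subset w$ that is not a $C_s^{\sigma,p}$ is an exit child at $p$ of some $C_s$. In particular $\tau'$ is free, and $Z_{\tau'}\cap P(\sigma,p)=\emptyset$.

*Proof.* As $\sigma=C_\emptyset$, the node $\tau'$ is a child of some $C_s$, and $p\in J_w\subset J_{\tau'}$. Since $p\in S_{C_s}$, (C2) shows that $\tau'$ is not ordinary, and (C5) that it is not a child at some $p'\ne p$. It is not a bound child at $p$, since those are of the form $C_{sm}$. So it is an exit child at $p$. Every member of $Z_{\tau'}$ has the initial segment $\tau'\supset\sigma$, which is not a $C_s$. $\square$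

**Definition 8.** Define $e:\tilde X\to I^\infty$ by the countably many coordinates $t$ and $h_\tau$, $\tau\in\omega^{<\omega}$, where
$$h_\tau(w,t)=1_{Z_\tau}(w)\ \text{ if }\tau\text{ is free},\qquad h_\tau(w,t)=1_{Z_\tau}(w)\,|t-p_\tau|\ \text{ if }\tau\text{ is bound}.$$
Put $X=e(\tilde X)$.

The map $e$ is continuous, as $Z_\tau$ is clopen, so $X$ is a compactum. For bound $\tau$ the factor $|t-p_\tau|$ makes $h_\tau$ vanish where $t=p_\tau$.

**Lemma 7.** $e(x)=e(x')$ iff $x=x'$ or $x,x'$ lie in the same cluster.

*Proof.* ($\Leftarrow$) The coordinate $t$ is $p$ on $\hat P(\sigma,p)$. We show that $h_\tau$ is constant there. If $P(\sigma,p)\cap Z_\tau=\emptyset$, then $h_\tau=0$. Otherwise let $w\in P(\sigma,p)\cap Z_\tau$; then $\sigma,\tau\subset w$ are comparable. If $\tau\subset\sigma$, then $P(\sigma,p)\subset Z_\sigma\subset Z_\tau$, and $h_\tau$ is constant since $t$ is. If $\sigma\subsetneq\tau\subset w$, then $\tau=C_s^{\sigma,p}$ with $s\ne\emptyset$ is bound with $p_\tau=p$, so $h_\tau=0$ on $\hat P(\sigma,p)$.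

($\Rightarrow$) Let $e(w,t)=e(w',t')$ with $(w,t)\ne(w',t')$. Then $t=t'$ and $w\ne w'$, so some node is an initial segment of exactly one of them; say $w\in Z_\tau\not\ni w'$. Since $h_\tau$ agrees at the two points, $\tau$ is bound and $t=p_\tau$. Let $\tau=C_s^{\sigma,p}$, so $t=p$. Since $\sigma$ is free and $w\in Z_\sigma$, the coordinate $h_\sigma$ gives $w'\in Z_\sigma$. Suppose $w\notin P(\sigma,p)$ and take $\tau'$ from Lemma 6. Both $\tau,\tau'$ are initial segments of $w$; $\tau'\subset\tau$ is impossible because all nodes between $\sigma$ and $\tau$ are of the form $C_{s'}$; so $\tau\subsetneq\tau'$. As $\tau'$ is free, $w'\in Z_{\tau'}\subset Z_\tau$, a contradiction. So $w\in P(\sigma,p)$. If $w'\notin P(\sigma,p)$, Lemma 6 gives a free $\tau'\subset w'$ with $w\notin Z_{\tau'}$, contradicting the agreement of $h_{\tau'}$. So both points lie in $\hat P(\sigma,p)$. $\square$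

A set $A\subset\tilde X$ is *saturated* if it contains or misses each cluster. As $e$ is a closed map, the image of a saturated open set $W$ is open in $X$ (it is $X\setminus e(\tilde X\setminus W)$), and disjoint saturated sets have disjoint images. For $\tau$ free, $\tilde X_\tau$ is saturated, because its indicator $h_\tau$ is constant on each cluster.

## 6. A bad root type forces uncountable separators

We prove part (B) of Proposition 1. Let $a_0$ be bad and suppose $X$ is rational. The points $e(\emptyset,0),e(\emptyset,1)$ differ in the coordinate $t$, so by Lemma 3(b) there is a countable closed $L\subset X$ with $X\setminus L=U\sqcup V$, $U,V$ open, $e(\emptyset,0)\in U$, $e(\emptyset,1)\in V$. Let $\tilde L,\tilde U,\tilde V$ be the preimages under $e$. On an arc $\{\tau\}\times J_\tau$ the map $e$ is injective, since $t$ is a coordinate, so $\tilde L$ is countable there. Hence Definition 2 and Lemma 2 apply.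

**Lemma 8.** If $\tau$ is free, crossed and of bad type, there are infinitely many pairwise incomparable free crossed nodes of bad type properly extending $\tau$.

*Proof.* The aim is to repeat the proof of Lemma 5 with crossed *free* nodes; badness of the type replaces the bound children by exit children. Let $y$ be a pivot of $\tau$. If $y\notin S_\tau$, then (C2) and Lemma 2(b) give infinitely many crossed ordinary children; they are free, of type $\theta_\tau$, and pairwise incomparable.

Let $y=p\in S_\tau$, $\kappa=\kappa_\tau(p)$, $C_s=C_s^{\tau,p}$, and $\mathcal C=\{s:C_s\text{ is crossed}\}\ni\emptyset$. If for some $s\in\mathcal C$ the node $C_s$ has a pivot not in $S_{C_s}$, then (C2) and Lemma 2(b) give infinitely many crossed ordinary children of $C_s$, which are free and of type $\theta_{C_s}=\theta_\tau$. Otherwise $p$ is a pivot of $C_s$ for every $s\in\mathcal C$: for $s=\emptyset$ by assumption, and for $s\ne\emptyset$ because $C_s$ has a pivot by Lemma 2(a) and $S_{C_s}=\{p\}$. The bound children $C_{sm}$ of $C_s$ all have the interval $I_{C_s}(p)$, so by (C3) and Lemma 2(b) for each $s\in\mathcal C$ there is $f(s)$ with $sm\in\mathcal C$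 for all $m\ge f(s)$. Put $f(s)=0$ for $s\notin\mathcal C$. By induction on length $[f]\subset\mathcal C$. As $\theta_\tau\notin\mathcal G$ and $\kappa\in K(\theta_\tau)$ by (N2), rule (1) fails for $\kappa$ and this $f$: there are $s\in[f]$ and a bad $b\in Ex(\kappa,s)=Ex(\kappa_{C_s}(p),\lambda_{C_s})$. By (C4) and Lemma 2(b) infinitely many exit children of $C_s$ at $p$ of type $b$ are crossed. They are free and of bad type. $\square$

**Proof of (B).** The root is free, crossed and of bad type. By Lemma 8 choose free crossed nodes $\sigma_b$ of bad type ($b\in2^{<\omega}$) with $\sigma_{b0},\sigma_{b1}$ incomparable extensions of $\sigma_b$. For $b\in2^\omega$ the sets $e(\tilde L\cap\tilde X_{\sigma_{b|n}})$ are compact, decreasing, and nonempty by Lemma 2(a); so they have a common point, which lies in $L$. For $b\ne b'$ and large $n$ the sets $\tilde X_{\sigma_{b|n}},\tilde X_{\sigma_{b'|n}}$ are disjoint and, the nodes being free, saturated; so their images are disjoint and the two points differ. Thus $L$ is uncountable, a contradiction. $\square$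

## 7. Good types give countable separators

We prove part (A). In this section all types are good.

**Definition 9.** A *partition* of $\tilde X_\tau$ is a pair $(U,V)$ of disjoint sets, open in $\tilde X$ and contained in $\tilde X_\tau$, such that $e(L)$ is countable, where $L=\tilde X_\tau\setminus(U\cup V)$. It is *relatively saturated* if each $\hat P(\sigma,p)\cap\tilde X_\tau$ lies in one of $U,V,L$. *Colored by the side of $p$* means: put into $U$ if to the left of $p$, into $V$ if to the right.

The natural cut at a special point $p$ of $\sigma$ colors by the side of $p$. It must be completed on children whose interval contains $p$. On exit children we use cuts of smaller rank at a special point close to $p$; on bound children we repeat the procedure, except on finitely many at each stage, which we give to $U$ except for their cluster points. The cut near $p$ is then not exactly at $p$, so the statement contains a tolerance.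

**Lemma 9.** Let $\sigma$ be free of type $a$, $p\in S_\sigma$, $\kappa_\sigma(p)=\kappa^a$. Then $\tilde X_\sigma$ has a relatively saturated partition $(U,V)$ such that points of $\tilde X_\sigma$ with $t<p-\rho_\sigma$ are in $U$ and points of $\tilde X_\sigma$ with $t>p+\rho_\sigma$ are in $V$.

*Proof.* We use induction on the rank of $a$. Let $f=f^a$ and $C_s=C_s^{\sigma,p}$.

**Step 1: cuts on the exit children.** This step applies the induction hypothesis. Let $s\in[f]$ and let $\tau=C_sk$ be an exit child at $p$. Its type $b\in Ex(\kappa_{C_s}(p),\lambda_{C_s})=Ex(\kappa^a,s)$ has smaller rank, and $p\in J_\tau$. By (N2) choose $q\in S_\tau$ of kind $\kappa^b$ with $|q-p|\le2^{-\|\tau\|}$, and by induction a relatively saturated partition $(U_\tau,V_\tau)$ of $\tilde X_\tau$ as in the lemma for $(\tau,q)$. If $|t-p|>2\cdot2^{-\|\tau\|}$, then $|t-q|>2^{-\|\tau\|}\ge\rho_\tau$, and $t$ is on the same side of $q$ as of $p$. Hence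
$$\text{points of }\tilde X_\tau\text{ with }|t-p|>2\cdot2^{-\|\tau\|}\text{ are colored by the side of }p.\tag{2}$$

**Step 2: definition of the partition.** Let $(w,t)\in\tilde X_\sigma$. If $C_s\subset w$ for infinitely many $s\in[f]$, then $w\in P(\sigma,p)$ is infinite and $t=p$; put $(w,t)$ into $L$. Otherwise, since $\emptyset\in[f]$ and $C_\emptyset=\sigma\subset w$, there is a longest $s=s(w)\in[f]$ with $C_s\subset w$. There are four cases.

1. $w=C_s$: put $(w,t)$ into $U,V,L$ according to $t<p$, $t>p$, $t=p$.
2. $C_sk\subset w$, where $C_sk$ is ordinary or a child at some $p'\ne p$: then $p\notin J_{C_sk}$ by (C2), (C5), and all of $\tilde X_{C_sk}$ is colored by the side of $p$ on which $J_{C_sk}$ lies.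
3. $C_sk\subset w$, where $C_sk$ is an exit child at $p$: use $(U_{C_sk},V_{C_sk})$.
4. $C_sk\subset w$, where $C_sk=C_{sm}$ is a bound child at $p$: by maximality of $s$, $sm\notin[f]$, i.e. $m<f(s)$. Put $\tilde X_{C_sk}\cap\hat P(\sigma,p)$ into $L$ and the rest of $\tilde X_{C_sk}$ into $U$.

This is consistent. In cases 2–4 the node $C_sk$ is not $C_{s'}$ with $s'\in[f]$. If some $w'\in Z_{C_sk}$ had an initial segment $C_{s'}$ with $s'\in[f]$ and $|s'|>|s|$, then $C_sk\subset C_{s'}$, so $C_sk=C_{s''}$ with $s''\subset s'$, $s''\in[f]$, which is excluded. So $s(w')=s$ for all $w'\in Z_{C_sk}$.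

**Step 3: the size of $L$ and the cluster at $p$.** Each point $(w,p)$ of $\hat P(\sigma,p)$ falls under the first clause, or under case 1 with $t=p$, or under case 4 (if $C_sk\subset w$, then $C_sk$ is a bound child at $p$). So $\hat P(\sigma,p)\subset L$, and $L$ is the union of $\hat P(\sigma,p)$ and of the sets $L$ of countably many partitions from case 3. As $e(\hat P(\sigma,p))$ is one point, $e(L)$ is countable.

**Step 4: relative saturation.** We examine the other clusters. Let $\hat P(\sigma',p')\ne\hat P(\sigma,p)$ contain a point $(w,p')$ of $\tilde X_\sigma$. Since $\sigma\subset w$ is free and $\sigma'$ is the longest free initial segment of $w$, we have $\sigma\subset\sigma'$.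

If $\sigma'=\sigma$, then $p'\ne p$. For $w\in P(\sigma,p')$ the nodes of $w$ beyond $\sigma$ are bound nodes at $p'$, so $s(w)=\emptyset$. Either $w=\sigma$ (case 1), or $w$ passes through a bound child of $\sigma$ at $p'$ (case 2), whose interval contains $p'$. In all cases $(w,p')$ is colored by the side of $p$ on which $p'$ lies.

If $\sigma'\supsetneq\sigma$, then no $C_s$ has $\sigma'\subset C_s$, since nodes between $\sigma$ and $C_s$, except $\sigma$, are bound. So for $w\in Z_{\sigma'}$ the nodes $C_s\subset w$ are those properly contained in $\sigma'$; hence $s(w)=s$ and the $k$ with $C_sk\subset\sigma'$ are constant on $Z_{\sigma'}$, and $\hat P(\sigma',p')\subset\tilde X_{\sigma'}\subset\tilde X_{C_sk}$. In case 2 the color is constant; case 3 is relatively saturated; in case 4 everything is in $U$, because $\hat P(\sigma',p')\cap\hat P(\sigma,p)=\emptyset$.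

**Step 5: $U$ and $V$ are open.** Points in cases 2–4 lie in the clopen set $\tilde X_{C_sk}$, where openness is clear; in case 4 we use that $\hat P(\sigma,p)$ is closed. It remains to treat $(C_s,t)$ with $s\in[f]$, $t\ne p$. Let $\delta=|t-p|/2$. Choose $k_0$ with $2^{1-k_0}<\delta$ and larger than each of the finitely many $k$ for which $C_sk$ is a bound child $C_{sm}$ at $p$ with $m<f(s)$. Let
$$O=\Bigl\{(w',t')\in\tilde X:w'\in Z_{C_s}\setminus\bigcup_{k<k_0}Z_{C_sk},\ |t'-t|<\delta\Bigr\},$$
an open neighborhood of $(C_s,t)$. On $O$ we have $|t'-p|>\delta$, and $t'$ is on the same side of $p$ as $t$. We show that every $(w',t')\in O$ is colored by this side.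

If $w'=C_s$, this is case 1. Otherwise $C_sk\subset w'$ with $k\ge k_0$. If $C_sk$ is ordinary or a child at $p'\ne p$, we are in case 2 and $t'\in J_{C_sk}$ gives the side. If $C_sk$ is an exit child at $p$, then $2\cdot2^{-\|C_sk\|}\le2^{-k}<\delta$, and (2) gives the side. Let finally $C_sk=C_{sm}$ be a bound child at $p$. By the choice of $k_0$, $m\ge f(s)$, so $sm\in[f]$. As $t'\ne p$, the first clause does not apply; so $s'=s(w')$ exists, and $s'\supset sm$. Consider the case of $w'$:

* In cases 1 and 2 the color is by the side of $t'$.
* In case 3 the exit child $C_{s'}k'$ extends $C_sk$, so $\|C_{s'}k'\|\ge k+1$ and $2\cdot2^{-\|C_{s'}k'\|}\le2^{-k}<\delta$; by (2) the color is by the side of $t'$.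
* Case 4 is impossible: there $t'\in I_{C_{s'}}(p)$, so $|t'-p|\le\rho_{C_{s'}}\le\rho_{C_{sm}}=2^{-(k+1)}\rho_{C_s}<\delta$.

**Step 6: the tolerance.** If $(w,t)\in\tilde X_\sigma$ and $|t-p|>\rho_\sigma$, then $w$ passes through no child of $\sigma$ at $p$, since these have the interval $I_\sigma(p)$. So $s(w)=\emptyset$, case 1 or 2 applies, and the color is by the side of $t$. $\square$

Lemma 9 cuts only at special points of a suitable kind. To separate points of an arc we need cuts at arbitrary nonspecial places.

**Lemma 10.** Let $\tau$ be any node and $y\in\operatorname{int}J_\tau\setminus S_\tau$. Then $\tilde X_\tau$ has a relatively saturated partition $(U,V)$ with $(\tau,t)\in U$ for $t\in J_\tau$, $t<y$, and $(\tau,t)\in V$ for $t\in J_\tau$, $t>y$. Moreover, if $\tau=C_s^{\sigma',p'}$ (with $s=\emptyset$ allowed), then $\hat P(\sigma',p')\cap\tilde X_\tau$ lies in $U$ if $p'<y$ and in $V$ if $p'>y$.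

*Proof.* **Step 1: the bound nodes over $y$.** We follow $y$ through bound nodes as long as possible. Let $\mathcal B$ be the set of nodes $\beta\supset\tau$ with $y\in J_\beta$ such that all $\beta'$ with $\tau\subsetneq\beta'\subset\beta$ are bound. Then $\tau\in\mathcal B$. If $\beta\in\mathcal B$ and $\beta\ne\tau$, then $\beta$ arises from $\tau$ by successive bound children at the one $p\in S_\tau$ with $y\in I_\tau(p)$. The interval $J_\beta$ is centered at $p$ with half-length $\rho$ of the parent of $\beta$, and each bound step multiplies $\rho$ by at most $\frac12$; so $|y-p|\le2^{-(|\beta|-|\tau|-1)}\rho_\tau$. As $y\ne p$, the lengths of members of $\mathcal B$ are bounded. For $w\in Z_\tau$ let $\beta(w)$ be the longest member of $\mathcal B$ that is an initial segment of $w$.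

**Step 2: definition of the partition.** For $(w,t)\in\tilde X_\tau$ and $\beta=\beta(w)$:

1. $w=\beta$: into $U,V,L$ according to $t<y$, $t>y$, $t=y$.
2. $\beta k\subset w$, $y\notin J_{\beta k}$: all of $\tilde X_{\beta k}$ is colored by the side of $y$ on which $J_{\beta k}$ lies.
3. $\beta k\subset w$, $y\in J_{\beta k}$: since $\beta k\notin\mathcal B$, the node $\beta k$ is free, of a good type $b$. Choose $q\in S_{\beta k}$ of kind $\kappa^b$ with $|q-y|\le2^{-\|\beta k\|}$, by (N2), and use the partition of $\tilde X_{\beta k}$ from Lemma 9. As with (2),
$$\text{points of }\tilde X_{\beta k}\text{ with }|t-y|>2\cdot2^{-\|\beta k\|}\text{ are colored by the side of }y.\tag{3}$$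

In cases 2 and 3, $\beta k\notin\mathcal B$, and $\mathcal B$ contains with each member all nodes between $\tau$ and it; so $\beta(w')=\beta$ for all $w'\in Z_{\beta k}$, and the definition is consistent. The set $L$ consists of countably many points $(\beta,y)$ and of countably many sets $L$ from Lemma 9, so $e(L)$ is countable. Since $\beta(\tau)=\tau$, case 1 gives the required colors on $\{\tau\}\times J_\tau$.

**Step 3: $U$ and $V$ are open.** Only case 1 with $t\ne y$ needs proof, the sets $\tilde X_{\beta k}$ being clopen. Let $\delta=|t-y|/2$, $2^{1-k_0}<\delta$, and $O=\{(w',t')\in\tilde X:w'\in Z_\beta\setminus\bigcup_{k<k_0}Z_{\beta k},\ |t'-t|<\delta\}$. On $O$ we have $|t'-y|>\delta$, with $t'$ on the same side of $y$ as $t$. If $w'=\beta$ the color is right. If $\beta k\subset w'$ with $k\ge k_0$, let $\beta'=\beta(w')\supset\beta$. In cases 1 and 2 for $w'$ the color is by the side of $t'$. In case 3 the free node $\beta'k'\subset w'$ extends $\beta k$, so $\|\beta'k'\|\ge k+1$ and $2\cdot2^{-\|\beta'k'\|}\le2^{-k}<\delta$; by (3) the color is again by the side of $t'$.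

**Step 4: clusters.** This step gives relative saturation and the last statement. Let $(w,p')\in\hat P(\sigma',p')\cap\tilde X_\tau$, so $\sigma',\tau\subset w$.

Suppose $\sigma'\subset\tau$. Then $\tau=C_s^{\sigma',p'}$ for some $s$, so $p'\in S_\tau$ and $p'\ne y$. All nodes $\beta'$ with $\tau\subsetneq\beta'\subset w$ are $C_{s'}^{\sigma',p'}$ with $s'\ne\emptyset$, so they are bound and $p'\in J_{\beta'}$. Let $\beta=\beta(w)$. Either $w=\beta$, and case 1 applies with $t=p'\ne y$; or $\beta k\subset w$ with $\beta k$ bound, and then $y\notin J_{\beta k}$ because $\beta k\notin\mathcal B$, while $p'\in J_{\beta k}$, so case 2 applies. In both situations $(w,p')$ is colored by the side of $y$ on which $p'$ lies. This holds for all such $w$.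

Suppose $\tau\subsetneq\sigma'$. Since $\sigma'$ is free, no member of $\mathcal B$ extends $\sigma'$, so for $w\in P(\sigma',p')$ the node $\beta(w)=\beta\subsetneq\sigma'$ and the $k$ with $\beta k\subset\sigma'$ are constant, and $\hat P(\sigma',p')\subset\tilde X_{\beta k}$. Case 2 gives a constant color, and case 3 is relatively saturated. $\square$

**Lemma 11.** Let $(U,V)$ be as in Lemma 10. Then $\tilde X\setminus\tilde X_\tau$ can be added to one of $U,V$ so that the result is a pair of disjoint saturated open subsets of $\tilde X$ whose complement has countable image under $e$. If $\tau$ is free, either side will do. If $\tau$ is bound, we may add $\tilde X\setminus\tilde X_\tau$ to the side containing $(\tau,p_\tau)$.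

*Proof.* Since $\tilde X_\tau$ is clopen, only saturation is in question. If $\tau$ is free, $\tilde X_\tau$ is saturated, and relative saturation suffices. Let $\tau=C_s^{\sigma,p}$ be bound, so $p=p_\tau$. If a cluster $\hat P(\sigma',p')$ meets $\tilde X_\tau$, then $\sigma'$ and $\tau$ are comparable. Either $\tau\subset\sigma'$ and the cluster lies in $\tilde X_\tau$, or $\sigma'\subsetneq\tau$ and $\tau=C_{s'}^{\sigma',p'}$, so $(\sigma',p')=(\sigma,p)$ by uniqueness. So $\hat P(\sigma,p)$ is the only cluster that meets both $\tilde X_\tau$ and its complement. By Lemma 10 the set $\hat P(\sigma,p)\cap\tilde X_\tau$, which contains $(\tau,p_\tau)$, lies on one side; add $\tilde X\setminus\tilde X_\tau$ to that side. $\square$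

If $(U,V)$ is a pair as in the conclusion of Lemma 11 and $x\in U$, $x'\in V$, then $e(U),e(V)$ are disjoint open sets in $X$, and $X\setminus(e(U)\cup e(V))=e(\tilde X\setminus(U\cup V))$ is a countable closed set separating $e(x)$ from $e(x')$.

**Proof of (A).** By Lemma 3(a) it suffices to separate $e(x)\ne e(x')$ by a countable closed set. Let $x=(w,t)$, $x'=(w',t')$.

*Reduction.* If some free $\tau$ has exactly one of $w,w'$ in $Z_\tau$, the clopen saturated set $\tilde X_\tau$ separates, with empty boundary. Otherwise $w,w'$ have the same free initial segments. If there are infinitely many, then $w=w'$ is infinite and $t=t'$, a contradiction. So let $\sigma$ be their common longest free initial segment. All longer initial segments of $w$ are bound, so $w\in P(\sigma,p)$ for some $p\in S_\sigma$; similarly for $w'$. If $w$ is infinite, then $t=p$, and $(w,t)$ has the same image as $(\sigma,p)$; likewise if $w$ is bound and $t=p_w$. The same applies to $x'$. Replacing points by points with the same image, we may assume that each of $x,x'$ is of the form $(\sigma,t)$, or $(\tau,t)$ with $\tau$ bound, $t\ne p_\tau$, and $\sigma$ the longest free initial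 segment of $\tau$.

*The case $w=w'=\tau$.* Then $t\ne t'$. Take $y\notin S_\tau$ strictly between them, and apply Lemmas 10 and 11.

*The case $w\ne w'$.* Interchanging $x$ and $x'$ if necessary, $\tau:=w$ is bound and $w'\notin Z_\tau$: if $w\not\subset w'$, then $w\ne\sigma$ and this holds; otherwise $w\subsetneq w'$, so $w'$ is bound and $w\notin Z_{w'}$, and we interchange. Take $y$ strictly between $t$ and $p_\tau$ and apply Lemma 10. The points $(\tau,t)$ and $(\tau,p_\tau)$ are on different sides. Lemma 11 puts $x'\in\tilde X\setminus\tilde X_\tau$ on the side of $(\tau,p_\tau)$. So $e(x),e(x')$ are separated by a countable closed set. $\square$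

This completes the proof of Proposition 1.

## 8. Borel dependence on the system, and the proof of Theorem 1

**Lemma 12.** Let $M$ (with its enumeration), $a_0$ and the set of kinds be fixed, and let $K_y(a)$, $Ex_y(\kappa,s)$ depend on $y$ in a Polish space $Y$ so that all sets $\{y:\kappa\in K_y(a)\}$ and $\{y:b\in Ex_y(\kappa,s)\}$ are Borel. Let $X_y$ be the compactum constructed from the system at $y$. Then $y\mapsto X_y\in\mathcal K(I^\infty)$ is Borel.

*Proof.* The data of each node take values in a countable set. By induction on length they are Borel functions of $y$: the data of the root are determined by the finite set $K_y(a_0)$ and the fixed choice function; the data of $\sigma k$ are determined by those of $\sigma$, the truth value of $b_j\in Ex_y(\kappa_\sigma(p_i),\lambda_\sigma)$, the finite set $K_y(\theta_{\sigma k})$, and the choice function, which is defined on a countable set.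

For a node $\sigma$ and rational $r\in[0,1]$ let $t_{\sigma,r}\in J_\sigma$ be the point at relative position $r$. By Lemma 1 the points $(\sigma,t_{\sigma,r})$ are dense in $\tilde X_y$. So $X_y$ is the closure of the countable set of points $e(\sigma,t_{\sigma,r})\in I^\infty$. Each of these depends on $y$ in a Borel way, since the coordinate $t$ involves the data of $\sigma$ and the coordinate $h_\tau$ those of $\sigma$ and $\tau$. For $O\subset I^\infty$ open, $\{y:X_y\cap O\ne\emptyset\}$ is the union over $(\sigma,r)$ of the Borel sets of $y$ with $e(\sigma,t_{\sigma,r})\in O$. These sets determine the Borel structure of $\mathcal K(I^\infty)$. $\square$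

**Proof of Theorem 1.** Let $X_T$ be the compactum of the system of Lemma 4. Whether $s\in T^*$ depends on finitely many memberships in $T$, because only finitely many $t$ satisfy $|t|=|s|$, $t\le s$. So Lemma 12 applies and $T\mapsto X_T$ is Borel. There is only one type, so "all types are good" and "the root type is good" are the same, and Proposition 1 gives: $X_T$ is rational iff $*$ is good. By Lemma 4 this holds iff $T$ has an infinite branch. As shown after the statement of Theorem 1, $\mathbf R$ is not coanalytic. $\blacksquare$

## 9. The class $\mathbf\Gamma$ of least fixed points of analytic operators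

We turn to Theorem 2. First we collect what is needed about $\mathbf\Gamma$.

**Lemma 13.** (i) $\mathbf\Gamma$ is closed under Borel preimages and under countable unions and intersections. (ii) $\mathbf\Gamma$ contains the analytic and the coanalytic sets. (iii) $\mathbf\Gamma\subset\mathbf\Delta^1_2$. (iv) There is a set in $\mathbf\Gamma$, contained in $\omega^\omega$, whose complement is not in $\mathbf\Gamma$.

*Proof.* (i) For a Borel $g:Y'\to Y$ use $\Phi_{g(y')}$; its graph relation is a Borel preimage of an analytic set. For sets $A_i=\{y:0\in\mathrm{lfp}(\Phi^i_y)\}$, $i\in\omega$, run the operators on disjoint copies $\{i\}\times\omega$ of $\omega$ and add a top element, entering when some $(i,0)$ is in (for the union) or when all $(i,0)$ are in (for the intersection). Recode so that the top element is $0$. The new operator is monotone with analytic graph relation, and the $i$-th copy of its least fixed point is $\mathrm{lfp}(\Phi^i_y)$.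

(ii) For $A$ analytic let $\Phi_y$ be constant with value $\{0\}$ if $y\in A$ and $\emptyset$ otherwise. For $A$ coanalytic there is a Borel map $y\mapsto T_y$ to trees with $y\in A$ iff $T_y$ has no infinite branch. Identify $\omega^{<\omega}$ with $\omega$ so that $\emptyset$ is coded by $0$, and let $\Phi_y(C)=\{s:\forall m\,(sm\in C\text{ or }sm\notin T_y)\}$, a monotone Borel operator. If $\emptyset\notin\mathrm{lfp}(\Phi_y)$, then whenever $s\notin\mathrm{lfp}(\Phi_y)$ some $sm\in T_y$ is not in $\mathrm{lfp}(\Phi_y)$; starting from $\emptyset$ we obtain an infinite branch of $T_y$. Conversely, if $x$ is an infinite branch, then $D=\omega^{<\omega}\setminus\{x|n:n\in\omega\}$ satisfies $\Phi_y(D)\subset D$, since $x|(n+1)\in T_y\setminus D$ keeps $x|n$ out of $\Phi_y(D)$. Hence $\mathrm{lfp}(\Phi_y)\subset D\not\ni\emptyset$.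

(iii) We have $0\in\mathrm{lfp}(\Phi_y)$ iff $\forall C\,(\Phi_y(C)\subset C\Rightarrow0\in C)$. Here $\Phi_y(C)\not\subset C$ iff $\exists n\,(n\in\Phi_y(C),\ n\notin C)$, which is analytic; so the condition in parentheses is analytic and the whole is $\mathbf\Pi^1_2$. It also holds iff there are $W\subset\omega$ with $0\in W$ and a well-ordering $\prec$ of $W$ with $n\in\Phi_y(\{m\in W:m\prec n\})$ for all $n\in W$. If $0\in\mathrm{lfp}(\Phi_y)$, take $W=\mathrm{lfp}(\Phi_y)$ ordered by stage, then by number, and use monotonicity. Conversely $W\subset\mathrm{lfp}(\Phi_y)$ by induction along $\prec$. Being a well-ordering is coanalytic and the rest is analytic, so this form is $\mathbf\Sigma^1_2$.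

(iv) Let $\mathcal U\subset\omega^\omega\times(\omega^\omega\times2^\omega\times\omega)$ be a universal analytic set: its sections $\mathcal U_z$ are exactly the analytic subsets of $\omega^\omega\times2^\omega\times\omega$. Replace each section $D$ by the monotone set $\{(y,C,n):\exists C'\subset C\ (y,C',n)\in D\}$. The result is analytic in all variables, and sections that were already monotone do not change. So we obtain monotone $\Phi_{z,y}$ with $\{(z,y,C,n):n\in\Phi_{z,y}(C)\}$ analytic, and $G=\{(z,y):0\in\mathrm{lfp}(\Phi_{z,y})\}\in\mathbf\Gamma$ has as its sections $G_z$ exactly the $\mathbf\Gamma$ subsets of $\omega^\omega$. The set $\{z:(z,z)\in G\}$ is in $\mathbf\Gamma$ by (i). If its complement were in $\mathbf\Gamma$, it would be $G_{z_0}$ for some $z_0$, and then $(z_0,z_0)\in G$ iff $(z_0,z_0)\notin G$. $\square$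

## 10. Every $\mathbf\Gamma$ set is a Borel preimage of $\mathbf R$

**Proposition 2.** For every $\mathbf\Gamma$ set $A$ in a Polish space $Y$ there is a Borel map $y\mapsto X_y\in\mathcal K(I^\infty)$ with $y\in A$ iff $X_y\in\mathbf R$.

*Proof.* We build a system whose rule (1) imitates $\Phi_y$: the function quantifier in (1) will produce the witness for the analytic relation $n\in\Phi_y(C)$.

**Step 1: a normal form for $\Phi_y$.** This step reduces membership in $\Phi_y(C)$ to a branch condition. Let $g:Y\to\omega^\omega$ be a Borel injection with Borel image. Put $\Phi_z=\Phi_{g^{-1}(z)}$ for $z\in g(Y)$ and $\Phi_z\equiv\emptyset$ otherwise; the graph relation remains analytic. Composing with $g$, we may assume $Y=\omega^\omega$. An analytic set is the projection of a closed one, so by monotonicity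
$$n\in\Phi_y(C)\iff\exists C'\subset C\ \exists v\in\omega^\omega\ (y,C',n,v)\in F,$$
with $F$ closed in $\omega^\omega\times2^\omega\times\omega\times\omega^\omega$. Code $(C',v)$ by $x\in\omega^\omega$: fix a bijection $\omega\leftrightarrow2\times\omega$, let $x(k)\leftrightarrow(c_k,v_k)$, $C'=\{k:c_k=1\}$, $v=(v_k)_k$. For $t\in\omega^{<\omega}$ let $t(k)\leftrightarrow(c_k,v_k)$ and $c(t)=\{k<|t|:c_k=1\}$. Call $t$ *$(y,n)$-admissible* if some element of $F$ has third coordinate $n$, first coordinate agreeing with $y$ up to $|t|$, and second and fourth coordinates coded by an $x$ agreeing with $t$ up to $|t|$. Admissibility passes to initial segments of $t$ and depends only on $y|\,|t|$, so it is clopen in $y$. We claim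
$$n\in\Phi_y(C)\iff\exists x\ \forall k\ \bigl(x|k\text{ is }(y,n)\text{-admissible and }c(x|k)\subset C\bigr).\tag{4}$$
From left to right, take the code $x$ of a witness $(C',v)$. From right to left, the elements of $F$ witnessing admissibility of $x|k$ converge to $(y,C',n,v)$ with $(C',v)$ coded by $x$; $F$ is closed, and $C'=\bigcup_kc(x|k)\subset C$.

**Step 2: the system.** Let $\mathcal I=\mathrm{lfp}(\Phi_y)$. The types are all $n\in\omega$ and all $(n,s)\in\omega\times\omega^{<\omega}$, with root type $0$. The kinds are $\kappa_n$ and $\kappa_{n,s,t}$ for $n\in\omega$, $s,t\in\omega^{<\omega}$. Put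
$$K(n)=\{\kappa_n,\kappa_0\},\qquad K(n,s)=\{\kappa_0\}\cup\{\kappa_{n,s,t}:|t|=|s|,\ t\le s\text{ pointwise},\ t\ (y,n)\text{-admissible}\},$$
$$Ex(\kappa_n,s)=\{(n,s)\},\qquad Ex(\kappa_{n,s,t},\emptyset)=c(t),\qquad Ex(\kappa_{n,s,t},s')=\emptyset\ \text{ for }s'\ne\emptyset.$$
The intention is that $n$ becomes good by choosing $f$, that is, essentially a bound for a witness $x$; then $(n,s)$ has to find $t\le s$ of the same length, an initial piece of a witness, whose set $c(t)$ is good. The kind $\kappa_0$ in every $K(a)$ makes all types good as soon as $0$ is.

**Step 3: if $0\in\mathcal I$, all types are good.** This serves (A). First, each $n\in\mathcal I$ is good, by induction on its stage. Take $x$ as in (4) for the set $C$ of elements of earlier stages; these are good. If $s\ge x|\,|s|$ pointwise, then $(n,s)$ is good via $\kappa_{n,s,t}$ with $t=x|\,|s|$ and any $f$, because $t$ is admissible, $t\le s$ and $c(t)\subset C$. So $n$ is good via $\kappa_n$ and $f(s)=x(|s|)$, as $[f]$ consists of the $s\ge x|\,|s|$. In particular $0$ is good, necessarily via $\kappa_0$, as $K(0)=\{\kappa_0\}$. Thus for some $f$ all $Ex(\kappa_0,s)$, $s\in[f]$, consist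 of good types. Since $\kappa_0\in K(a)$ for every type $a$, all types are good.

**Step 4: if $0\notin\mathcal I$, the root type $0$ is bad.** This serves (B). Let
$$\mathcal H=\mathcal I\cup\{(n,s):\exists t\le s,\ |t|=|s|,\ t\ (y,n)\text{-admissible},\ c(t)\subset\mathcal I\}.$$
We show that $\mathcal H$ is closed under rule (1); then $\mathcal G\subset\mathcal H\not\ni0$. Let $\kappa\in K(a)$ and $f$ be such that $Ex(\kappa,s)\subset\mathcal H$ for all $s\in[f]$.

If $\kappa=\kappa_n$, define $z$ by $z(i)=f(z|i)$. All $z|k$ are in $[f]$, so $(n,z|k)\in\mathcal H$ for all $k$. Hence $\{t:t\le z|\,|t|\text{ pointwise},\ t\ (y,n)\text{-admissible},\ c(t)\subset\mathcal I\}$, a finitely branching tree, has elements of every length, and by König's lemma there is $x\le z$ with all $x|k$ admissible and $c(x|k)\subset\mathcal I$. By (4), $n\in\Phi_y(\mathcal I)=\mathcal I$. So $n\ne0$. For $n\ne0$, $\kappa_n\in K(a)$ only for $a=n$, so $a=n\in\mathcal H$.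

If $\kappa=\kappa_{n,s,t}$, then $a=(n,s)$, $t\le s$ is admissible with $|t|=|s|$, and $c(t)=Ex(\kappa,\emptyset)\subset\mathcal H\cap\omega=\mathcal I$ since $\emptyset\in[f]$. So $a\in\mathcal H$.

**Step 5: conclusion.** The sets $Ex(\kappa,s)$ do not depend on $y$, and $\{y:\kappa\in K_y(a)\}$ is clopen. By Lemma 12, $y\mapsto X_y$ is Borel; by Proposition 1 and Steps 3, 4, $y\in A$ iff $X_y\in\mathbf R$. $\square$

## 11. From compacta to continua

**Lemma 14.** There is a Borel map $X\mapsto Y_X$ from $\mathcal K(I^\infty)$ to $\mathcal K(I^\infty\times[0,1])$ such that $Y_X$ is a continuum, and $Y_X$ is rational iff $X$ is.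

*Proof.* We attach to $X$ a sequence of finite unions of segments shrinking to $X$. Regard $I^\infty$ as a compact convex subset of $\ell_2$. Let $s_i:\mathcal K(I^\infty)\to I^\infty$ be Borel maps with $\{s_i(X)\}_i$ dense in $X$ (Kuratowski–Ryll-Nardzewski). Let $m_0=0$, $F_0=\{s_0(X)\}$, and for $n\ge1$ let $F_n=\{s_i(X):i\le m_n\}$ with $m_n\ge m_{n-1}$ minimal such that every point of $X$ has distance $\le2^{-n}$ from $F_n$. Such $m_n$ exists by compactness, and it is a Borel function of $X$, because the condition need only be checked at the points $s_i(X)$. In $I^\infty\times[0,1]$ let $\mathcal M$ be the union, over $n\ge0$ and $x\in F_{n+1}$, of the segments from $(x,2^{-n-1})$ to $(g,2^{-n})$, where $g\in F_n$ is a nearest point to $x$ (of least index).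

**Step 1: $Y_X=\mathcal M\cup(X\times\{0\})$ is the closure of $\mathcal M$, and a continuum.** Each point of $F_{n+1}\times\{2^{-n-1}\}$ is joined in $\mathcal M$ to $F_n\times\{2^{-n}\}$, hence finally to $(s_0(X),1)$; so $\mathcal M$ is connected. There are finitely many segments at each level, so limit points of $\mathcal M$ at positive height are in $\mathcal M$. A segment of level $n\ge1$ joins points whose projections lie in $X$ at distance $\le2^{-n}$, so it projects within $2^{-n}$ of $X$; hence limit points at height $0$ lie in $X\times\{0\}$. Conversely each point of $X\times\{0\}$ is a limit of points of $F_n\times\{2^{-n}\}\subset\mathcal M$. So $Y_X=\overline{\mathcal M}$ is compact and connected.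

**Step 2: Borel dependence.** $Y_X$ is the closure of the points at rational positions on the segments. Index them by $(n,i,r)$: position $r$ on the segment of level $n$ starting at $(s_i(X),2^{-n-1})$ if $i\le m_{n+1}$, and $(s_0(X),1)$ if $i>m_{n+1}$. They depend on $X$ in a Borel way, so $X\mapsto Y_X$ is Borel as in the proof of Lemma 12.

**Step 3: rationality.** If $X$ is rational, then $Y_X$ is a countable union of rational compacta $Y_n$ (the segments and $X\times\{0\}$) with countable exceptional sets $E_n$. For $E=\bigcup E_n$, the set $Y_X\setminus E$ is the countable union of its closed subsets $Y_n\setminus E\subset Y_n\setminus E_n$, which are zero-dimensional; by the countable sum theorem it is zero-dimensional. Conversely, if $Y_X$ is rational, so is its closed subset $X\times\{0\}$. $\square$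

As $I^\infty\times[0,1]$ is homeomorphic to $I^\infty$, Proposition 2 and Lemma 14 show that every $\mathbf\Gamma$ set in a Polish space is also a Borel preimage of the family of rational continua in $I^\infty$.

## 12. Rationality as a least fixed point: $\mathbf R\in\mathbf\Gamma$

Let $\mathcal D$ be a countable family of compact subsets of $I^\infty$, closed under finite unions and intersections, containing $\emptyset$ and $I^\infty$, such that for compact $K\subset O$ with $O$ open there is $D\in\mathcal D$ with $K\subset\operatorname{int}D\subset D\subset O$. To get one, close the family of closures of the sets in a countable base, together with $\emptyset$ and $I^\infty$, under finite unions and intersections.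

A direct count of quantifiers goes as follows. By Lemma 3, $X\in\mathbf R$ iff for all disjoint $A,B\in\mathcal D$ there are compact, possibly empty $K_1,K_2$ with $K_1\cup K_2=X$, $K_2\cap A=\emptyset=K_1\cap B$ and $K_1\cap K_2$ countable. (From $L,U,V$ put $K_1=U\cup L$, $K_2=V\cup L$; from $K_1,K_2$ put $L=K_1\cap K_2$, $U=X\setminus K_2$, $V=X\setminus K_1$.) The family of countable compact sets is coanalytic, so this formula only gives $\mathbf\Sigma^1_2$. To do better, we do not demand countability at once but build the separator along its Cantor–Bendixson derivatives, one point and a sequence of smaller separators at a time.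

**Definition 10.** For a compactum $X\subset I^\infty$, a triple $t=(N,A,B)\in\mathcal D^3$ is *$X$-good* if there are a countable compact $L\subset N\cap X$ and disjoint $U,V$, open in $N\cap X$, with
$$(N\cap X)\setminus L=U\cup V,\qquad A\cap N\cap X\subset U,\qquad B\cap N\cap X\subset V.$$

We have $X\in\mathbf R$ iff all $(I^\infty,A,B)$ with $A,B\in\mathcal D$, $A\cap B=\emptyset$ are $X$-good. If $X$ is rational, apply Lemma 3(b) to $A\cap X$, $B\cap X$. Conversely, distinct points of $X$ lie in disjoint members $A,B$ of $\mathcal D$, and Lemma 3(a) applies.

**Definition 11.** For a set $C\subset\mathcal D^3$ let $t=(N,A,B)\in\Phi_X(C)$ iff there are compact (possibly empty) $K_1,K_2\subset I^\infty$, a set $Q\subset I^\infty$ with at most one point, $J\subset\omega$, and $t_j=(N_j,A_j,B_j)\in C$ for $j\in J$ with $N_j\subset N$, such that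

1. $K_1\cup K_2=N\cap X$ and $K_2\cap A=\emptyset=K_1\cap B$;
2. the $N_j$ are pairwise disjoint and disjoint from $A\cup B\cup Q$; $Q\cap(A\cup B)=\emptyset$; for each $\varepsilon>0$ all but finitely many $N_j$ lie in the $\varepsilon$-neighborhood of $Q$;
3. $K_1\cap K_2\subset Q\cup\bigcup_j\operatorname{int}_NN_j$;
4. $K_1\cap\operatorname{bd}_NN_j\subset A_j$ and $K_2\cap\operatorname{bd}_NN_j\subset B_j$ for all $j$.

Here $\operatorname{int}_N,\operatorname{bd}_N$ are relative to $N$. Clearly $\Phi_X$ is monotone. The relation $t\in\Phi_X(C)$ is analytic in $(X,C,t)$: the triples $t,t_j$ range over a countable set, and conditions 1–4 are Borel in all variables $X,C,K_1,K_2,Q,J,(t_j)$, because finite unions and countable intersections are Borel operations on compact sets, inclusion is a closed relation, and 3 says $K_1\cap K_2\cap\bigcap_j(N\setminus\operatorname{int}_NN_j)\subset Q$.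

**Lemma 15.** $\mathrm{lfp}(\Phi_X)$ is the set of $X$-good triples.

*Proof.* **Step 1: the set of $X$-good triples is closed under $\Phi_X$.** This gives the inclusion $\subset$. Let $t\in\Phi_X(C)$ be witnessed as in Definition 11, with all $t_j$ $X$-good via $L_j,U_j,V_j$. Put $Y=N\cap X$ and $F=Q\cup\bigcup_jN_j$. By 2, $F$ is closed, and so is $Q\cup\bigcup_{i\ne j}N_i$ for each $j$. Put
$$L'=(Q\cap Y)\cup\bigcup_jL_j,\qquad U'=(K_1\setminus F)\cup\bigcup_jU_j,\qquad V'=(K_2\setminus F)\cup\bigcup_jV_j.$$
The set $Y$ is the disjoint union of $Y\setminus F$, $Q\cap Y$ and the sets $N_j\cap X$; and $Y\setminus F$ is the union of $K_1\setminus F$ and $K_2\setminus F$, which are disjoint by 3. So $Y\setminus L'=U'\sqcup V'$.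

We show that $U'$ is open in $Y$. Let $u\in U'$.

* If $u\notin F$, then $u\in K_1$, so $u\notin K_2$ by 3. A neighborhood of $u$ in $Y$ misses the closed set $K_2\cup F$, hence lies in $K_1\setminus F$.
* If $u\in U_j\cap\operatorname{int}_NN_j$: this set is open in $Y$ and contained in $U'$.
* If $u\in U_j\cap\operatorname{bd}_NN_j$: were $u\in K_2$, then by 4 $u\in B_j\cap N_j\cap X\subset V_j$, a contradiction. So some neighborhood $O$ of $u$ in $Y$ misses $K_2$, $Q$ and all $N_i$, $i\ne j$, and satisfies $O\cap N_j\subset U_j$. Then $O\setminus N_j\subset K_1\setminus F$, so $O\subset U'$.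

Likewise $V'$ is open. So $L'$ is closed in $Y$, hence compact, and it is countable. By 1 and 2, $A\cap Y\subset K_1\setminus F\subset U'$, and similarly $B\cap Y\subset V'$. So $t$ is $X$-good.

**Step 2: every $X$-good triple is in $\mathrm{lfp}(\Phi_X)$.** Let $t=(N,A,B)$ be $X$-good via $L,U,V$, and $Y=N\cap X$. If $L=\emptyset$, then $U,V$ are clopen in $Y$, hence compact; take $K_1=U$, $K_2=V$, $Q=J=\emptyset$. Conditions 1–4 hold, so $t\in\Phi_X(\emptyset)$.

Otherwise let $L^{(\alpha)}$ be the last nonempty Cantor–Bendixson derivative of the countable compact set $L$; it is finite. Let $n=|L^{(\alpha)}|$. We use induction on $(\alpha,n)$ ordered lexicographically. Let $p\in L^{(\alpha)}$ and $Q=\{p\}$. Using a decreasing clopen base at $p$ in $L$, write $L\setminus\{p\}$ as a disjoint union of nonempty compact sets $L_j$ ($j\in J$, with $J\subset\omega$ possibly finite or empty), open in $L$, with $L_j\to p$ if $J$ is infinite. Each $L_j$ has a smaller pair, since $L_j^{(\alpha)}=L^{(\alpha)}\cap L_j\subset L^{(\alpha)}\setminus\{p\}$.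

*Choice of $N_j$.* Since $L\subset N\cap X$ misses $U\cup V$, $L\cap(A\cup B)=\emptyset$. Let $r_j>0$ be the distance from $L_j$ to $A\cup B\cup(L\setminus L_j)$, a closed set disjoint from $L_j$ and containing $p$. Choose $N_j'\in\mathcal D$ with $L_j\subset\operatorname{int}N_j'$, inside the $\min(r_j/3,2^{-j})$-neighborhood of $L_j$, and put $N_j=N\cap N_j'\in\mathcal D$. The $N_j$ are pairwise disjoint: a common point of $N_i,N_j$ would give $d(L_i,L_j)<(r_i+r_j)/3\le\frac23d(L_i,L_j)$. They are disjoint from $A\cup B\cup Q$, they converge to $p$ if $J$ is infinite, and $N_j\cap L=L_j\subset\operatorname{int}_NN_j$.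

*Choice of $K_1,K_2,A_j,B_j$.* Put $K_1=U\cup L$, $K_2=V\cup L$; these are compact, their complements in $Y$ being $V$ and $U$. Then 1 and 2 hold, and 3 holds since $K_1\cap K_2=L\subset\{p\}\cup\bigcup_jL_j$. Since $L\cap\operatorname{bd}_NN_j=\emptyset$, the compact set $K_1\cap\operatorname{bd}_NN_j\subset U$ is disjoint from $K_2$. Choose $A_j\in\mathcal D$ containing it and disjoint from $K_2$, and symmetrically $B_j\in\mathcal D$ containing $K_2\cap\operatorname{bd}_NN_j$ and disjoint from $K_1$. Then 4 holds. The triple $t_j=(N_j,A_j,B_j)$ is $X$-good via $L_j,U\cap N_j,V\cap N_j$: we have $(N_j\cap X)\setminus L_j=(U\cup V)\cap N_j$, and $A_j\cap N_j\cap X\subset K_1\setminus K_2=U$, similarly for $B_j$. By induction $t_j\in\mathrm{lfp}(\Phi_X)$, so $t\in\Phi_X(\mathrm{lfp}(\Phi_X))=\mathrm{lfp}(\Phi_X)$. $\square$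

## 13. Proof of Theorem 2

**Step 1: membership in $\mathbf\Gamma$.** Code the triples in $\mathcal D^3$ by $\omega\setminus\{0\}$, and let $0$ enter when all $(I^\infty,A,B)$ with $A,B\in\mathcal D$, $A\cap B=\emptyset$ have entered. The extended operator is monotone with analytic graph relation, and by Lemma 15 and the remark after Definition 10, $\mathbf R=\{X:0\in\mathrm{lfp}\}\in\mathbf\Gamma$. The rational continua form the intersection of $\mathbf R$ with the closed set of continua, so they are in $\mathbf\Gamma$ by Lemma 13(i), (ii).

**Step 2: hardness.** By Proposition 2 every $\mathbf\Gamma$ set in a Polish space is a Borel preimage of $\mathbf R$; by the remark after Lemma 14 the same holds for the family of rational continua.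

**Step 3: consequences.** Let $\mathbf R'$ be $\mathbf R$ or the family of rational continua. By Lemma 13(iii), $\mathbf R'\in\mathbf\Delta^1_2$. By Lemma 13(ii) and Step 2, every analytic and every coanalytic set is a Borel preimage of $\mathbf R'$. As there are analytic sets that are not coanalytic and coanalytic sets that are not analytic, $\mathbf R'$ is neither coanalytic nor analytic.

By Lemma 13(i), (ii), in each Polish space the sets that belong to $\mathbf\Gamma$ together with their complements form a $\sigma$-algebra containing the analytic sets. Suppose $\mathbf R'$ were in the $\sigma$-algebra generated by the analytic sets. Then the complement of $\mathbf R'$ would be in $\mathbf\Gamma$. For any $A\in\mathbf\Gamma$, Step 2 makes the complement of $A$ a Borel preimage of the complement of $\mathbf R'$, hence a member of $\mathbf\Gamma$ by Lemma 13(i). This contradicts Lemma 13(iv). $\blacksquare$
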